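# Algebraic functions that can be integrated forever

## 1. Integrating $\sqrt{x}$, $x^{-2}$ and $\sqrt{x^2-x}$ by hand

Integrate $\sqrt x$ again and again, always with constant of integration $0$:
$$x^{1/2},\qquad \tfrac{2}{3}x^{3/2},\qquad \tfrac{4}{15}x^{5/2},\qquad\dots,\qquad \frac{x^{1/2+i}}{\frac32\cdot\frac52\cdots\left(\frac12+i\right)},\qquad\dots$$
Nothing ever stops us, because we never divide by $0$. Every iterated primitive is an algebraic function.

Now take $x^{-2}$. A first primitive is $-x^{-1}+c$. A second one would have derivative $-x^{-1}+c$, and no algebraic function does. Near $0$ an algebraic function has an expansion $\sum_m b_m x^{m/e}$ in fractional powers (a Puiseux series), and differentiating it term by term can produce $x^{-1}$ only from $x^0$, whose derivative is $0$. So $x^{-2}$ can be integrated once but not twice among algebraic functions.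

Finally take $\sqrt{x^2-x}$. Its expansions at $0$ and at $1$ involve only the exponents $\frac12,\frac32,\dots$, so no negative integer exponent is in sight. But for large $x$
$$\sqrt{x^2-x}=x\left(1-\tfrac1x\right)^{1/2}=x-\tfrac12-\tfrac1{8x}-\cdots .$$
An algebraic primitive would have an expansion at $\infty$ in powers of $x^{-1/e}$, and its derivative would contain no $x^{-1}$, by the same observation as before. So $\sqrt{x^2-x}$ cannot be integrated even once among algebraic functions.

Which algebraic functions can be integrated as often as we like without leaving the algebraic functions? The function $\sqrt x$ can, and so can any polynomial combination of powers $(x-c)^r$ in which we never meet the exponent $-1$. Are there others?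

## 2. Stable elements and the shape $(*)$

Let $K=\overline{\mathbb C(x)}$ be the algebraic closure of $\mathbb C(x)$, with the derivation $D=d/dx$. A derivation extends uniquely to an algebraic extension in characteristic $0$. Consequently every embedding over $\mathbb C(x)$ between subfields of $K$ that are closed under $D$ (every subfield containing $\mathbb C(x)$ is) commutes with $D$.

**Definition.** An element $f$ of a differential field $(K,D)$ is *stable* if for every $i\in\mathbb N$ there is $g_i\in K$ with $f=D^i(g_i)$.

The $g_i$ need not be consecutive primitives of one another. In Section 1, $\sqrt x$ is stable, and $x^{-2}$ and $\sqrt{x^2-x}$ are not. Sums and constant multiples of stable elements are stable.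

*Constants.* If $h\in K$ and $Dh=0$, let $Y^d+\sum_{k<d} b_kY^k$ be its minimal polynomial over $\mathbb C(x)$. Differentiating the relation at $h$ gives $\sum_{k<d}D(b_k)h^k=0$, of degree less than $d$, so all $D(b_k)=0$ and $b_k\in\mathbb C$. Thus $h$ is algebraic over $\mathbb C$, that is, $h\in\mathbb C$. Next, if $D^Nh=0$, then $D^{N-1}h=c\in\mathbb C$ and $D^{N-1}\left(h-cx^{N-1}/(N-1)!\right)=0$. By induction, $\ker D^N$ on $K$ is the space of polynomials in $x$ of degree less than $N$.

*Rational functions.* In the field $\mathbb C(x)$ the stable elements are exactly the polynomials. Polynomials are clearly stable. If $f$ has a pole of order $s\ge1$ at $a$ and $f=D^sg$ with $g$ rational, compare coefficients of $(x-a)^{-s}$ in Laurent series. A term $c(x-a)^r$ of $g$ contributes $c\,r(r-1)\cdots(r-s+1)(x-a)^{r-s}$, the exponent $-s$ forces $r=0$, and then the coefficient is $0$. This contradicts the pole of order $s$.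

For algebraic functions, "Stability Problems in Symbolic Integration" proposes the following.

**Conjecture.** An algebraic function $f$ is stable in $(K,d/dx)$ if and only if
$$f(x)=\sum_{i=1}^n p_i\cdot(x-c_i)^{r_i},\qquad p_i\in\mathbb C[x],\ c_i\in\mathbb C,\ r_i\in\mathbb Q\setminus\{-1,-2,\dots\}.\tag{$*$}$$

We say that such an $f$ is *of form* $(*)$. For example, $\sqrt x+x\,(x-1)^{-1/3}$ is of form $(*)$.

*The "if" direction holds.* Expand $p_i$ in powers of $x-c_i$. Then $f$ is a linear combination of terms $(x-c)^r$ with $r\in\mathbb Q$ not a negative integer, because $r_i+k$ with $k\ge0$ an integer is again not a negative integer. For such $r$ none of $r+1,\dots,r+i$ is $0$, and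
$$(x-c)^r=D^i\left(\frac{(x-c)^{r+i}}{(r+1)\cdots(r+i)}\right).$$
So each term is stable, and so is the sum.

## 3. The cubic $y^3-3y=x$

**Theorem 1.** The conjecture is false: its "if" direction holds, but a root $y\in K$ of $Y^3-3Y-x$ is stable and not of form $(*)$.

**Step 1: $y$ is stable.** The purpose is to integrate in the variable $y$ instead of $x$. Differentiating $y^3-3y=x$ gives $(3y^2-3)Dy=1$. Given $q\in\mathbb C[Y]$, choose $Q\in\mathbb C[Y]$ with $Q'=q\cdot(3Y^2-3)$. Then
$$D(Q(y))=Q'(y)\,Dy=q(y).$$
So $\mathbb C[y]\subseteq D(\mathbb C[y])$, and by iteration $\mathbb C[y]\subseteq D^i(\mathbb C[y])$ for all $i$. Every element of $\mathbb C[y]$ is stable, in particular $y$. The first two primitives come out as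
$$\tfrac34y^4-\tfrac32y^2\qquad\text{and}\qquad \tfrac{9}{28}y^7-\tfrac{27}{20}y^5+\tfrac32y^3,$$
because $Y(3Y^2-3)=3Y^3-3Y$ and $\left(\tfrac34Y^4-\tfrac32Y^2\right)(3Y^2-3)=\tfrac94Y^6-\tfrac{27}4Y^4+\tfrac92Y^2$.

**Step 2: functions of form $(*)$ lie in abelian extensions.** The purpose is to find a property of the form $(*)$ that $y$ violates. Let $f$ be of form $(*)$ and let $N$ be a common denominator of the $r_i$. A branch of $(x-c_i)^{r_i}$ differs from an integral power of a fixed $N$-th root of $x-c_i$ by a root of unity, which lies in $\mathbb C$. So
$$f\in L=\mathbb C(x)\left((x-c_1)^{1/N},\dots,(x-c_n)^{1/N}\right).$$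
The field $L$ is the splitting field of $\prod_i\left(T^N-(x-c_i)\right)$, so it is Galois over $\mathbb C(x)$. Each automorphism multiplies each $(x-c_i)^{1/N}$ by a root of unity in $\mathbb C$, so any two automorphisms commute. The Galois group is abelian, all its subgroups are normal, and every intermediate field of $L/\mathbb C(x)$ is Galois over $\mathbb C(x)$.

**Step 3: $\mathbb C(x,y)/\mathbb C(x)$ is not Galois.** This excludes $y\in L$. The polynomial $Y^3-3Y-x$ has degree $1$ in $x$ with leading coefficient $-1$, so it is irreducible in $\mathbb C[x,Y]$. It is monic in $Y$, so Gauss's lemma makes it irreducible over $\mathbb C(x)$. Its discriminant is $-4(-3)^3-27x^2=27(4-x^2)$, which is not a square in $\mathbb C(x)$. Hence the splitting field has degree $6$, while $[\mathbb C(x,y):\mathbb C(x)]=3$. So $\mathbb C(x,y)$ is not Galois, $y\notin L$ for every $L$ as in Step 2, and $y$ is not of form $(*)$. $\square$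

Two remarks. First, put $u=\left(\frac{x+\sqrt{x^2-4}}2\right)^{1/3}$. Then $u^3+u^{-3}=\frac{x+\sqrt{x^2-4}}2+\frac{x-\sqrt{x^2-4}}2=x$, and $(u+u^{-1})^3-3(u+u^{-1})=u^3+u^{-3}$, so $y=u+u^{-1}$ for suitable choices of the roots. So $y$ is expressible by radicals. Second, Step 1 works for any nonconstant polynomial $P$: if $x=P(y)$, then $Dy=1/P'(y)$, and with $P'$ in place of $3Y^2-3$ the argument shows that $\mathbb C[y]$ consists of stable functions.

The conjecture is settled, but we still do not know which algebraic functions are stable.

## 4. Two branch points and only one constant of integration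

For rational functions a local test decides everything: no negative integer exponents at finite points. The first thing to try for algebraic functions is the same test with Puiseux series. It is necessary, by the same comparison of coefficients. It is not sufficient: $f=\sqrt{x^2-x}$ passes it at $0$ and $1$ and is not stable. Let us see exactly where sufficiency breaks.

Fix a point $x_0$ in the upper half-plane and a germ of $f$ there. Let $\gamma_1,\gamma_2$ be loops that go straight from $x_0$ to near $a_1=0$, respectively $a_2=1$, circle it once counterclockwise, and return. Continuation of $f$ along either loop gives $-f$. Let $\Phi$ be the primitive with $\Phi(x_0)=0$. Continuing $\Phi$ along $\gamma_i$ gives a primitive of $-f$, so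
$$\gamma_i\cdot\Phi=-\Phi+c_i,\qquad c_i=2\int_{x_0}^{a_i}f\,dt .$$
The value of $c_i$ comes from integrating $f$ out along the segment and $-f$ back, and evaluating at $x_0$. Locally at $a_i$ the constant $c_i$ is harmless: $\Psi=\Phi-c_i/2$ satisfies $\gamma_i\cdot\Psi=-\Psi$. To have this at both points we need $c_1=c_2$. But $c_2-c_1=2\int_{a_1}^{a_2}f\,dt$ along the path through $x_0$, which may be deformed to $[0,1]$ inside the closed upper half-plane. There $f=\pm\mathrm i\sqrt{t(1-t)}$ with a constant sign, so $c_2-c_1=\pm2\mathrm i\cdot\frac\pi8\neq0$. Continuing $\Phi$ along $\gamma_1$ and then $\gamma_2$ gives $\Phi+(c_1-c_2)$, so $\Phi$ has infinitely many branches and is not algebraic.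

So the obstruction is this. Each branch point prescribes the constant of integration, and two branch points may prescribe it differently. For a single primitive they may also agree by accident. Take $h=(2x-1)\sqrt{x^2-x}=D\left(\tfrac23(x^2-x)^{3/2}\right)$: it has an algebraic primitive. But its primitives are $\frac23(x^2-x)^{3/2}+c$, and $c=D(cx)$, so a second algebraic primitive would require $(x^2-x)^{3/2}\in D(K)$. The argument above with $\int_0^1(t(1-t))^{3/2}dt>0$ forbids this. So accidents can happen once, and stability should forbid them in the long run. What remains is to find which linear-algebra condition on the conjugates of $f$ makes all the prescriptions compatible without accident, and to show that a stable function cannot live on accidents.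

## 5. Loops, Puiseux expansions, and the stability criterion

**Setup.** Let $f\in K$ and let $E/\mathbb C(x)$ be a finite Galois extension in $K$ containing $f$, with group $G$. Put $V=\operatorname{span}_{\mathbb C}(Gf)\subset E$, a finite-dimensional $G$-stable space. Let $S=\{a_1,\dots,a_m\}\subset\mathbb C$ be a finite set containing all finite branch points of $E$ and all finite points below poles of conjugates of $f$. Put $U=\mathbb C\setminus S$. Choose $x_0\in U$ off all lines through two points of $S$. Then the segments $[x_0,a_i]$ meet pairwise only in $x_0$.

Since $x_0$ is not a branch point, $E$ embeds over $\mathbb C(x)$ in the field of meromorphic germs at $x_0$; fix such an embedding. Elements of $E$ continue meromorphically along all paths in $U$, and elements of $V$ continue holomorphically. Let $\gamma_i$ follow $[x_0,a_i]$ to a point near $a_i$, circle $a_i$ once counterclockwise, and return. The $\gamma_i$ freely generate $\pi_1(U,x_0)$. Continuation along $\gamma_i$ is a field homomorphism on $E$ fixing $\mathbb C(x)$, and its image is $E$ because $E$ is normal. So it is an element $g_i\in G$. The $g_i$ generate $G$: an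 element of $E$ fixed by all $g_i$ is single-valued on $U$ and, being algebraic, has at most poles at $S\cup\{\infty\}$, so it is rational; now apply the Galois correspondence. Put
$$W_i=(g_i-1)V .$$

Let $e_i$ be the order of $g_i$. Continue elements of $E$ along the segment to $a_i$ and write them as Laurent series in $t$, $t^{e_i}=x-a_i$. This gives an embedding
$$\varphi_i:E\to\mathbb C((t)),\qquad \varphi_i(g_ih)(t)=\varphi_i(h)(\zeta t),\qquad \zeta=e^{2\pi\mathrm i/e_i},\tag{1}$$
because circling $a_i$ once replaces $t$ by $\zeta t$. We call $\varphi_i(h)$ the Puiseux expansion of $h$ at $a_i$, and we call the numbers $r=m/e_i$ its exponents, where $t^m=(x-a_i)^r$. The map $\varphi_i$ commutes with $D$, which acts by $(x-a_i)^r\mapsto r(x-a_i)^{r-1}$. As $V$ is $G$-stable, looking at all $h\in V$ takes care of all places of $E$ above $a_i$.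

**Theorem A.** The function $f$ is stable if and only if

* (A1) for all $i$ and all $h\in V$, the Puiseux expansion of $h$ at $a_i$ contains no term $(x-a_i)^{-s}$ with $s\in\{1,2,\dots\}$; and
* (A2) the sum $\sum_iW_i\subseteq V$ is direct; equivalently, $\sum_i\operatorname{rank}\left((g_i-1)|_V\right)=\dim V-\dim V^G$.

*The two forms of (A2) agree.* From $(gh-1)v=(g-1)(hv)+(h-1)v$ and the fact that the $g_i$ generate the finite group $G$, we get $\sum_iW_i=\sum_{g\in G}(g-1)V$. Let $\varepsilon=\frac1{|G|}\sum_gg$ be the projector onto $V^G$. Since $\varepsilon(g-1)=0$, this space lies in $\ker\varepsilon$. If $\varepsilon v=0$, then $v=v-\varepsilon v=\frac1{|G|}\sum_g(v-gv)$ lies in it. So $\sum_iW_i=\ker\varepsilon$ has dimension $\dim V-\dim V^G$, and the sum is direct if and only if $\sum_i\dim W_i$ equals this number.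

*Two checks.* For $f=\sqrt{x^2-x}$ we have $V=\mathbb Cf$, $g_1=g_2=-1$ on $V$, and $W_1=W_2=V$: not direct. For $y^3-3y=x$ the derivative of $P(Y)=Y^3-3Y$ vanishes at $Y=\pm1$, so $S=\{-2,2\}$. From $Y^3-3Y+2=(Y-1)^2(Y+2)$ and $Y^3-3Y-2=(Y+1)^2(Y-2)$ we see that $g_1,g_2$ are transpositions of the three conjugates. They generate $S_3$, so they are distinct, say $(1\,2)$ and $(2\,3)$. The conjugates satisfy $y_1+y_2+y_3=0$. They span the two-dimensional irreducible representation of $S_3$: $V$ is a nonzero quotient of it. So $W_1=\mathbb C(y_1-y_2)$ and $W_2=\mathbb C(y_2-y_3)$ are independent, and $1+1=2-0$. Condition (A1) holds since $y$ is integral over $\mathbb C[x]$. Two branch points prescribe constants, but on different lines of $V$, so the prescriptions cannot clash.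

If $m=0$, then $E=\mathbb C(x)$ and $f$ is a polynomial. The arguments below then remain valid, with empty sums.

## 6. From iterated primitives to the functions $x^jf$

The next lemma replaces "all iterated primitives of $f$" by "one primitive of each $x^jf$".

**Lemma 1.** The function $f$ is stable if and only if $x^jf\in D(K)$ for all $j\ge0$.

*Proof.* Let $f=D^{j+1}g$. Then
$$x^jf=D\left(\sum_{l=0}^j(-1)^l(x^j)^{(l)}D^{j-l}g\right).$$
Indeed the derivative of the $l$-th summand is $(-1)^l(x^j)^{(l+1)}D^{j-l}g+(-1)^l(x^j)^{(l)}D^{j-l+1}g$. The first part for $l$ cancels the second part for $l+1$. What remains is the second part for $l=0$, which is $x^jD^{j+1}g=x^jf$, and the first part for $l=j$, which contains $(x^j)^{(j+1)}=0$.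

Conversely let $x^jf=Dh_j$ for all $j$, and put for $i\ge1$
$$g_i=\frac1{(i-1)!}\sum_{k=0}^{i-1}\binom{i-1}k(-1)^kx^{i-1-k}h_k .$$
Then $Dg_1=Dh_0=f$. For $i\ge2$ we use $\binom{i-1}k(i-1-k)=(i-1)\binom{i-2}k$ and $Dh_k=x^kf$ to get
$$Dg_i=\frac1{(i-2)!}\sum_{k=0}^{i-2}\binom{i-2}k(-1)^kx^{i-2-k}h_k+\frac{x^{i-1}f}{(i-1)!}\sum_{k=0}^{i-1}\binom{i-1}k(-1)^k=g_{i-1}+\frac{(1-1)^{i-1}}{(i-1)!}x^{i-1}f=g_{i-1}.$$
So $D^ig_i=Dg_1=f$. $\square$

The next lemma keeps primitives inside a given finite extension, so that $G$ can act on them.

**Lemma 2.** If $E'/\mathbb C(x)$ is a finite extension in $K$, $u\in E'$, and $u=D^ih$ with $h\in K$, then $u\in D^i(E')$. Consequently, if $f$ is stable, every $h\in V$ is stable, with all iterated primitives in $E$.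

*Proof.* Let $F=E'(h)$ and $h'=\frac1{[F:E']}\operatorname{Tr}_{F/E'}h\in E'$. The trace is a sum over embeddings of $F$ over $E'$, so it commutes with $D$, and $D^ih'=\frac1{[F:E']}\operatorname{Tr}_{F/E'}u=u$. For the second claim, write $f=D^ig$ with $g\in E$. Each $\sigma\in G$ commutes with $D$, so $\sigma f=D^i(\sigma g)$. Take linear combinations. $\square$

## 7. Stability implies (A1) and (A2): moments and a Cauchy transform

Let $f$ be stable.

**Step 1: proof of (A1).** This is the comparison of coefficients from the rational case. Let $h\in V$ and $s\ge1$. By Lemma 2, $h=D^sg$ with $g\in E$. A term $c(x-a_i)^r$ of $\varphi_i(g)$ contributes $c\,r(r-1)\cdots(r-s+1)(x-a_i)^{r-s}$. The exponent $-s$ requires $r=0$, and then the coefficient is $0$.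

**Step 2: reduction to nonnegative exponents.** This makes the integrals below converge. For a nonzero polynomial $Q$, each $x^jQf$ is a linear combination of functions $x^kf\in D(K)$, so $Qf$ is stable by Lemma 1. Passing from $f$ to $Qf$ replaces $V$ and $W_i$ by $QV$ and $QW_i$; multiplication by $Q$ is injective and commutes with $G$, so (A2) for $f$ and for $Qf$ are equivalent. The same $E$ and $S$ can be used. With $Q=\prod_i(x-a_i)^M$, $M$ large, we may assume that all $h\in V$ have only exponents $\ge0$ at every $a_i$.

Now let $v_i\in V$ and $u_i=(g_i-1)v_i$ be such that $\sum_iu_i=0$. We must show that all $u_i$ vanish.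

**Step 3: the moments vanish.** In Section 4 the constants were integrals from $x_0$ to the branch points; here we show that for every $j$ they cancel in total. Fix $j\ge0$. By Lemma 2 every $v\in V$ is stable, so $x^jv\in D(K)$ by Lemma 1, and $x^jv\in D(E)$ by Lemma 2. Choosing primitives for a basis gives a linear map $I:V\to E$ with $D(I(v))=x^jv$. For $\sigma\in G$ also $D\left(\sigma I(\sigma^{-1}v)\right)=\sigma(x^j\sigma^{-1}v)=x^jv$. So we may replace $I$ by $\frac1{|G|}\sum_\sigma\sigma I\sigma^{-1}$ and assume that $I$ is $G$-equivariant.

Each $I(v)$ continues meromorphically along paths in $U$ and its derivative $x^jv$ continues holomorphically. A pole of $I(v)$ would be a pole of its derivative, so $I(v)$ continues holomorphically. At $a_i$ the function $D(I(u_i))=x^ju_i$ has only exponents $\ge0$. A term of $I(u_i)$ with negative exponent would give a nonzero term with negative exponent in the derivative, so $I(u_i)$ has only exponents $\ge0$ as well. By equivariance $I(u_i)=(g_i-1)I(v_i)$, and by (1)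
$$\varphi_i(I(u_i))(t)=\varphi_i(I(v_i))(\zeta t)-\varphi_i(I(v_i))(t),$$
whose constant term is $0$. Hence $I(u_i)(x)\to0$ as $x\to a_i$ along the segment. Since $u_i$ is bounded on the segment near $a_i$, the following integrals converge, and
$$\sum_i\int_{x_0}^{a_i}t^ju_i(t)\,dt=-\sum_iI(u_i)(x_0)=-I\left(\sum_iu_i\right)(x_0)=0\qquad(j\ge0).\tag{2}$$

**Step 4: all moments zero make a Cauchy transform vanish.** The purpose is to turn the infinitely many relations (2) into one identity of functions. Let $T=\bigcup_i[x_0,a_i]$ and
$$F(z)=\sum_i\int_{x_0}^{a_i}\frac{u_i(t)}{t-z}\,dt,\qquad z\in\mathbb C\setminus T .$$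
$F$ is holomorphic on $\mathbb C\setminus T$. This set is connected: $T$ is star-shaped about $x_0$, so from any $z\notin T$ the ray $\{x_0+s(z-x_0):s\ge1\}$ leads to infinity without meeting $T$. For $|z|>\max_{t\in T}|t|$ we expand $\frac1{t-z}=-\sum_{j\ge0}t^jz^{-j-1}$ and get from (2)
$$F(z)=-\sum_{j\ge0}z^{-j-1}\sum_i\int_{x_0}^{a_i}t^ju_i(t)\,dt=0 .$$
By the identity theorem $F\equiv0$ on $\mathbb C\setminus T$.

**Step 5: the jump of $F$ recovers $u_i$.** This step separates the individual $u_i$. Let $p$ be an interior point of $[x_0,a_i]$, and let $\Delta$ be a small open disc about $p$ such that $u_i$, continued along the segment, is holomorphic on a neighborhood of the closed disc, and $T$ meets $\Delta$ in a diameter. In the $i$-th integral replace the part of the path inside $\Delta$ by one of the two boundary half-circles. Call the resulting functions $F_1$ and $F_2$. Both are holomorphic in $\Delta$, because the new paths avoid $\Delta$. If $z$ lies in the half-disc on the opposite side from the half-circle used for $F_1$, then the region between the diameter and that half-circle does not contain $z$, and Cauchy's theorem gives $F_1(z)=F(z)=0$.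 So $F_1\equiv0$ in $\Delta$, and likewise $F_2\equiv0$. But the two half-circles together form $\partial\Delta$, so
$$0=F_1(z)-F_2(z)=\pm\oint_{\partial\Delta}\frac{u_i(t)}{t-z}\,dt=\pm2\pi\mathrm i\,u_i(z)\qquad(z\in\Delta).$$
Hence $u_i=0$ near $p$, and continuing back to $x_0$ gives $u_i=0$ in $E$. This holds for every $i$, which proves (A2). $\square$

## 8. (A1) and (A2) imply stability: choosing the constants of integration

Assume (A1) and (A2).

**Step 1: reduction to one primitive.** Passing from $f$ to $x^jf$ replaces $V,W_i$ by $x^jV,x^jW_i$, so (A2) is preserved. As $x^j$ is a polynomial in $x-a_i$, multiplying by it raises exponents by nonnegative integers. A negative integer exponent could only come from a negative integer exponent, so (A1) is preserved. By Lemma 1 it therefore suffices to prove $f\in D(K)$.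

**Step 2: each branch point prescribes a linear form on $W_i$.** For $v\in V$ let $\Phi(v)$ be the germ at $x_0$ with derivative $v$ and $\Phi(v)(x_0)=0$. It continues along all paths in $U$. Write $\gamma_i\cdot$ for continuation along $\gamma_i$. Both $\gamma_i\cdot\Phi(v)$ and $\Phi(g_iv)$ have derivative $g_iv$, so
$$\gamma_i\cdot\Phi(v)=\Phi(g_iv)+c_i(v),\qquad c_i:V\to\mathbb C\ \text{linear}.$$
If $g_iv=v$, then by (1) the expansion of $v$ at $a_i$ is a Laurent series in $x-a_i$, and by (A1) it has no term $(x-a_i)^{-1}$. So its primitive is single-valued near $a_i$, and $c_i(v)=0$. Thus $c_i$ vanishes on the kernel of $g_i-1$ on $V$, and there is a linear form $\lambda_i:W_i\to\mathbb C$ with $c_i(v)=\lambda_i\left((g_i-1)v\right)$.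

**Step 3: all prescriptions are met at once.** This is the place where (A2) enters. Since the sum of the $W_i$ is direct, there is a linear form $\lambda:V\to\mathbb C$ with $\lambda|_{W_i}=\lambda_i$ for all $i$. Put $\Psi(v)=\Phi(v)+\lambda(v)$. Then
$$\gamma_i\cdot\Psi(v)=\Phi(g_iv)+\lambda_i(g_iv-v)+\lambda(v)=\Phi(g_iv)+\lambda(g_iv)=\Psi(g_iv).$$
So continuation along $\gamma_i$ takes $\Psi(v)$ to $\Psi(g_iv)$, and along $\gamma_i^{-1}$ to $\Psi(g_i^{-1}v)$. For any loop there is $\tau\in G$ such that continuation takes $\Psi(v)$ to $\Psi(\tau v)$ for all $v\in V$.

**Step 4: $\Psi(f)$ is algebraic.** Consider $\prod_{\sigma\in G}\left(Y-\Psi(\sigma f)\right)$. Continuation along a loop replaces each $\Psi(\sigma f)$ by $\Psi(\tau\sigma f)$ and so permutes the factors. Its coefficients are therefore single-valued holomorphic functions on $U$. We bound them near $a_i$. Continue along a path into a small slit punctured disc about $a_i$. There $\sigma f$ becomes a convergent Puiseux series $\sum_{k\ge k_0}b_kt^k$ with $t^e=x-a_i$ for some $e$, and $\Psi(\sigma f)$ becomes a constant plus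
$$\sum_{k\ne-e}\frac{b_k}{k/e+1}\,t^{k+e}+b_{-e}\log(x-a_i),$$
which is bounded by $C|x-a_i|^{-M}$ for suitable $C,M$. Hence the coefficients have at most poles at the $a_i$. The same argument with $t^e=1/x$ shows that they have at most a pole at $\infty$. They are rational functions, and $\Psi(f)$ is algebraic over $\mathbb C(x)$.

**Step 5: back to $K$.** The field $E(\Psi(f))$ of germs is a finite differential extension of $E$, and $D\Psi(f)=f$. It embeds in $K$ over $E$, and the embedding respects $D$ because the extension of $D$ from $E$ is unique. Hence $f\in D(K)$. This completes the proof of Theorem A. $\square$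

## 9. Abelian Galois groups give exactly the form $(*)$

**Theorem B.** The function $f$ is of form $(*)$ if and only if $f$ is stable and the Galois closure of $\mathbb C(x,f)/\mathbb C(x)$ is abelian over $\mathbb C(x)$. In particular the conjecture holds for $f$ of degree $\le2$ over $\mathbb C(x)$, and degree $3$ is the first failure.

*Proof.* If $f$ is of form $(*)$, it is stable by Section 2, and by Step 2 of Section 3 it lies in an abelian extension $L$; the Galois closure of $\mathbb C(x,f)$ is contained in $L$, so it is abelian.

Conversely let $f$ be stable, let $E$ be the Galois closure of $\mathbb C(x,f)$, and let $G$ be abelian.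

**Step 1: split $f$ into eigenfunctions.** This makes all the spaces in Theorem A one-dimensional. For a character $\chi$ of $G$ put $f_\chi=\frac1{|G|}\sum_\sigma\chi(\sigma)^{-1}\sigma f$. Then $\tau f_\chi=\chi(\tau)f_\chi$ for $\tau\in G$, and $f=\sum_\chi f_\chi$ because $\sum_\chi\chi(\sigma)^{-1}$ is $|G|$ for $\sigma=1$ and $0$ otherwise. Each $f_\chi$ lies in $V$ and so is stable by Lemma 2. Let $f_\chi\ne0$ and apply Theorem A to $f_\chi$ with the same $E$ and $S$; its space of conjugates is $\mathbb Cf_\chi$. Each $W_i$ is $0$ or the whole line, so (A2) says that $\chi(g_i)\ne1$ for at most one $i$.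

**Step 2: no such $i$.** We identify $f_\chi$ in this case. It is fixed by all $g_i$, so it is rational. It has no poles in $U$, and by (A1) it has none in $S$. So $f_\chi$ is a polynomial, which is of form $(*)$ with exponent $0$.

**Step 3: exactly one such $i$.** We identify $f_\chi$ by dividing by a suitable power. Let $\chi(g_i)=e^{2\pi\mathrm is}$ with $s\in\mathbb Q\cap(0,1)$, let $w$ be a germ of $(x-a_i)^s$ at $x_0$, and put $R=f_\chi/w$. Continuation along $\gamma_i$ multiplies both $f_\chi$ and $w$ by $e^{2\pi\mathrm is}$. For $k\ne i$, continuation along $\gamma_k$ fixes $f_\chi$, and it fixes $w$ because $\gamma_k$ runs in a small neighborhood of $[x_0,a_k]$ and has winding number $0$ about $a_i$. So $R$ is algebraic and single-valued, that is, $R\in\mathbb C(x)$; in particular $w=f_\chi/R\in E$. In $U$ the function $R$ has no poles. At $a_k$ with $k\ne i$ we have $g_kf_\chi=f_\chi$, so $f_\chi$ has a Laurent expansion in $x-a_k$, without negative exponents by (A1), and $w$ is holomorphic and nonzero there. So $R$ has no finite poles except possibly at $a_i$. Hence $R=p\,(x-a_i)^{-k}$ with $p\in\mathbb C[x]$ and an integer $k\ge0$,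 and $f_\chi=p\,(x-a_i)^{s-k}$ with $s-k\notin\mathbb Z$.

So every $f_\chi$, and therefore $f$, is of form $(*)$. If $f$ has degree $\le2$, the Galois group has order $\le2$ and is abelian, so the conjecture holds for $f$. Theorem 1 gives the failure in degree $3$. $\square$

## 10. Linearly independent conjugates and polynomial parametrizations

We now work inside a given field. In this section a finite place of $E'$ is one above a point $a\in\mathbb C$; it provides an expansion of elements of $E'$ in powers $(x-a)^{k/e}$, where $e$ is the ramification index. An element of $E'$ is integral over $\mathbb C[x]$ if and only if it has no pole at a finite place.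

**Theorem C.** Let $E'/\mathbb C(x)$ be a finite extension of degree $n$ in $K$, and let $O'$ be the integral closure of $\mathbb C[x]$ in $E'$.

1. The set of stable elements of $E'$ is $\bigcup_{N\ge0}D^N\{g\in O':g\text{ stable}\}$.
2. The following are equivalent: (i) every element of $O'$ is stable; (ii) $E'$ contains a stable element whose $n$ conjugates are $\mathbb C$-linearly independent; (iii) $E'=\mathbb C(y)$ with $x=P(y)$, $P\in\mathbb C[Y]$ of degree $n$. In this case $O'=\mathbb C[y]$ and the stable elements of $E'$ are exactly $\bigcup_ND^N(\mathbb C[y])$.

Example: for $E'=\mathbb C(y)$ with $x=y^3-3y$, the function $Dy=1/(3y^2-3)$ is stable and not integral. The conjugates of $y$ are dependent, since their sum is $0$. Those of $1+y$ are independent: if $\sum_jc_j(1+y_j)=0$, then summing the images of this relation under $S_3$ gives $6\sum_jc_j=0$, so $\sum_jc_jy_j=0$. The $y_j$ span a two-dimensional space, so their only relations are the multiples of $y_1+y_2+y_3=0$. All $c_j$ are therefore equal, and with $\sum_jc_j=0$ they vanish.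

*Proof of C.1.* If $g$ is stable with $g=D^ih_i$ for each $i$, then $D^Ng=D^i(D^Nh_i)$, so $D^Ng$ is stable.

For the other inclusion the purpose is to integrate $f$ so often that all poles disappear. Let $f\in E'$ be stable, and let $M\ge0$ be such that all exponents of $f$ at all finite places are $\ge-M$; it exists since $f$ has finitely many poles. Take $N\ge M$, and by Lemma 2 take $g\in E'$ with $D^Ng=f$. Let a term $(x-a)^r$ occur in $g$ at a finite place. Either $r\in\{0,\dots,N-1\}$, or the $N$-th derivative of the term is nonzero and so $r-N\ge-M$, that is, $r\ge N-M$. In both cases $r\ge0$. So $g\in O'$. Next, $g$ is stable: given $i$, write $f=D^{N+i}h$ with $h\in K$. Then $g-D^ih\in\ker D^N$ is a polynomial, and a polynomial lies in $D^i(\mathbb C[x])$. So $g\in D^i(K)$. $\square$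

*Proof of C.2.*

**Step 1: (iii) implies (i), and the final description.** Let $x=P(y)$. Then $y$ is integral over $\mathbb C[x]$ because $P(y)-x=0$ has constant leading coefficient, and $\mathbb C[y]$ is integrally closed with fraction field $E'$. So $O'=\mathbb C[y]$. All its elements are stable by the second remark of Section 3. With C.1, the stable elements of $E'$ are exactly $\bigcup_ND^N(\mathbb C[y])$.

**Step 2: (i) implies (ii).** We need an element of $O'$ with independent conjugates; we spread powers of a generator apart by powers of $x$. Let $\theta\in O'$ generate $E'$ over $\mathbb C(x)$, let $E$ be the Galois closure, and let $\sigma_1,\dots,\sigma_n$ be the embeddings of $E'$ into $E$ over $\mathbb C(x)$. For an integer $N$ put $f=\sum_{k=0}^{n-1}x^{kN}\theta^k\in O'$. For $c\in\mathbb C^n$ put $s_k(c)=\sum_jc_j\sigma_j(\theta)^k$, so that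
$$\sum_jc_j\sigma_j(f)=\sum_{k=0}^{n-1}x^{kN}s_k(c).\tag{3}$$
Fix a place of $E$ above $\infty$, with valuation $v$ and ramification index $e$, so $v(x)=-e$. The $s_k(c)$, for $0\le k<n$ and $c\in\mathbb C^n$, lie in a finite-dimensional $\mathbb C$-space. Elements with distinct valuations are linearly independent, so the valuations of nonzero elements of this space take finitely many values, and all have absolute value at most some $B$. If $Ne>2B$, the nonzero terms on the right of (3) have distinct valuations $-kNe+v(s_k(c))$. So if (3) is $0$, then all $s_k(c)=0$. The $\sigma_j(\theta)$ are distinct, so the Vandermonde matrix $(\sigma_j(\theta)^k)$ is invertible and $c=0$. Thus the $n$ conjugates of $f$ are linearly independent, and $f$ is stable by (i).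

**Step 3: (ii) implies (iii).** Here (A2) becomes a count of branching. Let $f\in E'$ be as in (ii), and let $E$ be the Galois closure of $E'$, with the setup of Section 5. Then $V$ has the $n$ conjugates of $f$ as a basis. The group $G$ permutes them transitively, so $\dim V^G=1$. Let $\pi_i$ be the permutation given by $g_i$, with $\operatorname{cyc}(\pi_i)$ cycles (fixed points included). The space fixed by $g_i$ has dimension $\operatorname{cyc}(\pi_i)$, so $\operatorname{rank}\left((g_i-1)|_V\right)=n-\operatorname{cyc}(\pi_i)$. By (A2)
$$\sum_i\left(n-\operatorname{cyc}(\pi_i)\right)=n-1.$$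
The cycles of $\pi_i$ correspond to the places of $E'$ above $a_i$, with the cycle length equal to the ramification index. So $n-\operatorname{cyc}(\pi_i)=\sum(e_{\mathfrak p}-1)$ over the places $\mathfrak p$ above $a_i$. Let $g$ be the genus of $E'$ and $\nu$ the number of places above $\infty$. Riemann–Hurwitz gives
$$2g-2=-2n+(n-1)+(n-\nu),\qquad\text{that is,}\qquad 2g+\nu=1 .$$
Since $\nu\ge1$, we get $g=0$ and $\nu=1$. So $E'=\mathbb C(y)$, and $y$ can be chosen so that the only place above $x=\infty$ is $y=\infty$. Then $x$ is a rational function of $y$ with its only pole at $y=\infty$, that is, $x=P(y)$ with $P$ a polynomial of degree $[\mathbb C(y):\mathbb C(x)]=n$. $\square$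

## 11. 2-transitive Galois groups and all cubic stable functions

**Theorem D.** Let $f\notin\mathbb C(x)$, and suppose the Galois group of $\mathbb C(x,f)$ acts 2-transitively on the conjugates of $f$. Then $f$ is stable if and only if $\mathbb C(x,f)=\mathbb C(y)$ with $x=P(y)$, $P$ a polynomial, and $f\in\bigcup_ND^N(\mathbb C[y])$. In particular, the stable functions of degree $3$ not of form $(*)$ are exactly the $f\in\bigcup_ND^N(\mathbb C[y])\setminus\mathbb C(x)$ where $x=\alpha(y^3-3y)+\beta$, $\alpha\in\mathbb C^*$, $\beta\in\mathbb C$.

*Proof.* "If" is part of C.2. Let $f$ be stable of degree $n\ge2$.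

**Step 1: the conjugates of $f+c$ are independent for a suitable constant $c$.** This puts us in case (ii) of C.2. Choose $c\in\mathbb C$ such that $f_1=f+c$ has nonzero trace. Then $f_1$ is stable and $\mathbb C(x,f_1)=\mathbb C(x,f)$. Let $\sigma_1f_1,\dots,\sigma_nf_1$ be its conjugates, and consider the $G$-equivariant map $\mathbb C^n\to V$, $(c_j)\mapsto\sum_jc_j\sigma_jf_1$, where $G$ acts on $\mathbb C^n$ by permuting coordinates. By 2-transitivity $\mathbb C^n=\mathbf 1\oplus\mathrm{std}$, where $\mathrm{std}$, the space of vectors with coordinate sum zero, is irreducible. (The square norm of the permutation character is the number of orbits on pairs, which is $2$.) The two summands are not isomorphic: for $n\ge3$ the dimensions differ, and for $n=2$ $\mathrm{std}$ is the sign representation. So the only invariant subspaces are $0$, $\mathbf 1$, $\mathrm{std}$ and $\mathbb C^n$. The kernel does not contain $\mathbf 1$, because the trace of $f_1$ is not $0$. It does not contain $\mathrm{std}$, because otherwise all conjugates would be equal and $f\in\mathbb C(x)$. So the kernel is $0$.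

**Step 2: conclusion.** Thus $\mathbb C(x,f)$ satisfies C.2(ii), hence C.2(iii): it equals $\mathbb C(y)$ with $x=P(y)$. Since $f$ itself is a stable element of this field, C.2 gives $f\in\bigcup_ND^N(\mathbb C[y])$.

**Step 3: the cubic case.** The purpose is to normalize $P$. Let $f$ be stable of degree $3$ and not of form $(*)$. By Theorem B its Galois group is not abelian. It is a transitive subgroup of $S_3$, so it is $S_3$, which is 2-transitive. By Step 2, $\mathbb C(x,f)=\mathbb C(y)$ with $x$ a cubic polynomial in $y$. Affine changes of $y$ do not change $\mathbb C[y]$, so after one we have $x=y^3+py+q$. If $p=0$, then $y$ is a cube root of $x-q$ and the extension is cyclic, a contradiction. So $p\ne0$. Put $y=\mu z$ with $\mu^2=-p/3$. Then $x=\mu^3z^3+p\mu z+q=\mu^3(z^3-3z)+q$, which is the required form with $\alpha=\mu^3$ and $\beta=q$.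

Conversely let $x=\alpha(y^3-3y)+\beta$ and $f\in\bigcup_ND^N(\mathbb C[y])\setminus\mathbb C(x)$. By C.2, $f$ is stable. As $[\mathbb C(y):\mathbb C(x)]=3$ is prime, $f$ generates $\mathbb C(y)$. With $x'=(x-\beta)/\alpha$ we have $\mathbb C(x')=\mathbb C(x)$ and $y^3-3y=x'$. Step 3 of Section 3 shows that $y$ has degree $3$ and that the discriminant $27(4-x'^2)$ is not a square, so the Galois group is $S_3$. By Theorem B, $f$ is not of form $(*)$. $\square$

## 12. A stable function with group $SL_2(\mathbb F_3)$

Powers of $x-c$ come from $x=c+y^q$, and the cubic comes from $x=y^3-3y$. So far every stable function was a sum of functions in fields $\mathbb C(y)$ in which $x$ is a polynomial in $y$. This is not general.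

**Proposition E.** Not every stable function is a sum of functions in fields $\mathbb C(y)$ with $x$ a polynomial in $y$. There is a stable $f$ with Galois group $SL_2(\mathbb F_3)$ that is not such a sum.

*Proof.*

**Step 1: the group.** We collect the facts needed. Let $G=SL_2(\mathbb F_3)$, of order $24$. Each $g\in G$ satisfies $g^2-(\operatorname{tr}g)g+1=0$. If $\operatorname{tr}g=0$, then $g^2=-1$ and $g$ has order $4$. If $\operatorname{tr}g=-1$, then $g^2+g+1=0$ and $g^3=1$. If $\operatorname{tr}g=1$, then $g^2-g+1=0$ and $g^3=-1$. So all element orders are at most $6$. If $g^2=1$ and $g\ne1$, the first case is impossible, the second gives $g=1$, and the third gives $g=g^3=-1$; so $-1$ is the unique involution, and it is central. The group is generated by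
$$a=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad b=\begin{pmatrix}1&0\\1&1\end{pmatrix},$$
both of order $3$, since elementary matrices generate $SL_2$ of a field. It is a textbook fact that $G$ is the binary tetrahedral group: there is a faithful irreducible representation $\rho_0:G\to SL_2(\mathbb C)$, and a surjective character $\chi:G\to\mu_3$ whose kernel is the quaternion group $Q_8$.

**Step 2: a representation with two independent lines.** We build $V$ first and the function afterwards. Let $\rho=\rho_0\otimes\chi$, acting on $V_0=\mathbb C^2$; it is irreducible. The matrix $\rho_0(a)$ has order $3$ and determinant $1$, so its eigenvalues are the two primitive cube roots of unity; the same holds for $b$. As $a,b$ have order $3$, they are not in $Q_8$, so $\chi(a),\chi(b)$ are primitive cube roots of unity. Hence $\rho(a)$ and $\rho(b)$ each have the eigenvalue $1$ with multiplicity one, and $W_a=(\rho(a)-1)V_0$ and $W_b=(\rho(b)-1)V_0$ are lines. The line $W_a$ is invariant under $\rho(a)$ and $W_b$ under $\rho(b)$. If $W_a=W_b$, this line would be $G$-invariant, contradicting irreducibility. So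
$$V_0=W_a\oplus W_b .$$
Also $\rho(-1)=-1$: the only involution in $SL_2(\mathbb C)$ is $-1$, so $\rho_0(-1)=-1$, and $\chi(-1)=1$ because $\chi(-1)$ has order dividing $2$ and $3$. Finally $\rho$ is faithful: if $\rho(g)=1$, then $\rho_0(g)$ is the scalar $\chi(g)^{-1}$, its determinant $\chi(g)^{-2}$ is $1$, so $\chi(g)=1$, $\rho_0(g)=1$ and $g=1$.

**Step 3: the function.** We realize $\rho$ on conjugates of an algebraic function. By the Riemann existence theorem there is a Galois extension $E/\mathbb C(x)$ with group $G$, unramified over $\mathbb C\setminus\{0,1\}$, in which continuation along the loops $\gamma_1,\gamma_2$ around $0,1$ is $a,b$. By the normal basis theorem there is $\eta\in E$ whose conjugates form a basis of $E$ over $\mathbb C(x)$. Their $\mathbb C$-span is isomorphic to $\mathbb C[G]$ and so contains a $G$-submodule isomorphic to $V_0$. Multiplying it by a suitable nonzero polynomial in $x$, which commutes with $G$, we may take it inside the integral closure of $\mathbb C[x]$ in $E$. Let $f\ne0$ be an element of it. By irreducibility $V=\operatorname{span}_{\mathbb C}(Gf)\cong V_0$. With $S=\{0,1\}$, (A1) holds because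 all $h\in V$ are integral over $\mathbb C[x]$, and (A2) holds by Step 2. So $f$ is stable by Theorem A. As $\rho$ is faithful, no nontrivial element of $G$ fixes all conjugates of $f$, so $E$ is the Galois closure of $\mathbb C(x,f)$ and $G$ is its group.

**Step 4: $f$ is not such a sum.** The purpose is to play total ramification at $\infty$ against the small element orders in $G$. Suppose $f=\sum_kf_k$, a finite sum with $f_k\in\mathbb C(y_k)$ and $x=P_k(y_k)$, $P_k$ polynomials. Let $\Gamma$ be the Galois group over $\mathbb C(x)$ of a finite Galois extension containing $E$ and all $y_k$, and let $\Gamma_k$ be the stabilizer of $y_k$. Let $V(f_k)$ be the span of the conjugates of $f_k$. Since $\Gamma_k$ fixes $f_k$, $V(f_k)$ is a quotient of $\mathbb C[\Gamma/\Gamma_k]$, and $V\subseteq\sum_kV(f_k)$. The group $\Gamma$ acts on $V$ through its quotient $G$, and $V$ is irreducible. By semisimplicity $V$ is a constituent of some $V(f_k)$, hence of $\mathbb C[\Gamma/\Gamma_k]$. Frobenius reciprocity, $\operatorname{Hom}_\Gamma(\mathbb C[\Gamma/\Gamma_k],V)\cong V^{\Gamma_k}$, gives $V^{\Gamma_k}\ne0$. Let $H$ be the image of $\Gamma_k$ in $G$;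 then $V^H\ne0$. Since $-1\in G$ acts on $V$ as $-1$, we have $-1\notin H$. A subgroup of even order contains an involution, which could only be $-1$. So $|H|$ is odd and divides $24$, that is, $|H|\in\{1,3\}$ and $[G:H]\ge8$.

On the other hand, $x=P_k(y_k)$ has only one place above $\infty$. The cycles of a generator of an inertia group of $\Gamma$ at $\infty$ on $\Gamma/\Gamma_k$ correspond to the places of $\mathbb C(y_k)$ above $\infty$, so this generator acts transitively on $\Gamma/\Gamma_k$. The map $\Gamma/\Gamma_k\to G/H$ is surjective and compatible with the actions, so the image of the generator in $G$ acts transitively on $G/H$, which has at least $8$ elements. Therefore $G$ contains an element of order at least $8$. By Step 1 all element orders in $G$ are at most $6$, a contradiction. $\square$
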